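# Noetherian local rings of small type: Cohen–Macaulay up to type three, not from type four on

## Two planes meeting in a point

Let $k$ be a field and
$$R=k[[x,y,u,v]]/\big((x,y)\cap(u,v)\big)=k[[x,y,u,v]]/(xu,xv,yu,yv).$$
This is the complete local ring of two planes that meet in a single point. Write $\mathfrak n$ for its maximal ideal, $P=(x,y)R$ and $Q=(u,v)R$. Then $R/P=k[[u,v]]$ and $R/Q=k[[x,y]]$ are regular of dimension $2$, and $P\cap Q=0$. So $\dim R=2$ and $\operatorname{Ass}R=\{P,Q\}$: nothing of lower dimension is embedded. Since $P+Q=\mathfrak n$, the map $(f,g)\mapsto f-g$ gives an exact sequence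
$$0\to R\to R/P\oplus R/Q\to k\to 0.\tag{1}$$
Put $M=R/P\oplus R/Q$.

Depth first. As $H^i_{\mathfrak n}(M)=0$ for $i<2$, the long exact sequence of (1) gives $H^0_{\mathfrak n}(R)=0$ and $H^1_{\mathfrak n}(R)\cong k$. So $\operatorname{depth}R=1<2$, and $R$ is not Cohen–Macaulay.

Next we compute the number $\dim_k\operatorname{Ext}^2_R(k,R)$, the *type* of $R$. The elements $x+u,\ y+v$ form an $M$-regular sequence (they act as $u,v$ on $R/P$ and as $x,y$ on $R/Q$). Hence $\operatorname{Ext}^i_R(k,M)=0$ for $i<2$, and $\operatorname{Ext}^2_R(k,M)\cong\operatorname{Hom}_R(k,M/(x+u,y+v)M)=k^2$, one line for each summand. From (1) we get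
$$0\to\operatorname{Ext}^1_R(k,k)\to\operatorname{Ext}^2_R(k,R)\to\operatorname{Ext}^2_R(k,M)\xrightarrow{\ \pi\ }\operatorname{Ext}^2_R(k,k).$$
Since $\dim_k\operatorname{Ext}^1_R(k,k)=\dim_k\mathfrak n/\mathfrak n^2=4$, the type lies between $4$ and $6$. It is exactly $4$, because $\pi$ is injective, as we now check.

Let $S=k[[u,v]]$, with inclusion $\iota:S\to R$ and projection $p:R\to R/P=S$; then $p\iota=\mathrm{id}$. A ring map induces restriction maps on Ext groups, natural in the modules. So we have $p^*:\operatorname{Ext}_S\to\operatorname{Ext}_R$ and $\iota^*:\operatorname{Ext}_R\to\operatorname{Ext}_S$ with $\iota^*p^*=\mathrm{id}$. In particular $p^*:\operatorname{Ext}^2_S(k,S)\to\operatorname{Ext}^2_R(k,R/P)$ is injective between lines, so it is bijective. By the Koszul resolution of $k$ over $S$, the map $\operatorname{Ext}^2_S(k,S)\to\operatorname{Ext}^2_S(k,k)$ is the isomorphism $S/(u,v)\to k$. By naturality, $\operatorname{Ext}^2_R(k,R/P)\to\operatorname{Ext}^2_R(k,k)$ is injective, with image the line $\Lambda_P=p^*\operatorname{Ext}^2_S(k,k)$. In the same way, with $S'=k[[x,y]]$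 and $p':R\to R/Q=S'$, the map $\operatorname{Ext}^2_R(k,R/Q)\to\operatorname{Ext}^2_R(k,k)$ is injective with image $\Lambda_Q=p'^*\operatorname{Ext}^2_{S'}(k,k)$. Now $\iota^*$ is injective on $\Lambda_P$. It is zero on $\Lambda_Q$, because $\iota^*p'^*=(p'\iota)^*$ and $p'\iota:S\to S'$ kills $u$ and $v$, so it factors through $k$, and $\operatorname{Ext}^2_k(k,k)=0$. Hence $\Lambda_P\cap\Lambda_Q=0$ and $\pi$ is injective.

So here is a ring of pure dimension $2$ with depth $1$ and type $4$ that is not Cohen–Macaulay. Could a smaller type have occurred? Could a bound on the type, perhaps one that grows with the depth, force a ring to be Cohen–Macaulay?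

## Type, unmixed rings, and the inequality $r(A)\le\operatorname{depth}A+1$

Throughout, $(A,\mathfrak m)$ is a commutative Noetherian local ring with residue field $k$, and $\hat A$ is its completion, with maximal ideal $\hat{\mathfrak m}$. "CM" means Cohen–Macaulay, i.e. depth equals dimension; $\ell$ is length; [BH] is Bruns–Herzog, *Cohen–Macaulay Rings*.

**Definition (Bass numbers, type).** For a prime $\mathfrak p$ and a finitely generated module $M$, put $\mu_i(\mathfrak p,M)=\dim_{k(\mathfrak p)}\operatorname{Ext}^i_{A_{\mathfrak p}}(k(\mathfrak p),M_{\mathfrak p})$ with $k(\mathfrak p)=A_{\mathfrak p}/\mathfrak pA_{\mathfrak p}$. Write $\mu_i(A)=\mu_i(\mathfrak m,A)$. The *type* of $A$ is $r(A)=\mu_d(A)$ with $d=\dim A$.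

If $\dim A=0$, the type is the dimension of the socle $\operatorname{Hom}(k,A)$. For example $k[x,y]/(x,y)^2$ has type $2$. Note that for a ring which is not CM the type is not the first nonzero Bass number: depth is the least $i$ with $\mu_i(A)\ne0$ (equivalently with $H^i_{\mathfrak m}(A)\neq0$), while the type sits at $i=\dim A$.

**Definition (equidimensional, quasi-unmixed, unmixed).** $A$ is *equidimensional* if $\dim A/\mathfrak p=\dim A$ for every minimal prime $\mathfrak p$, and *quasi-unmixed* if $\hat A$ is equidimensional. It is *unmixed* if $\dim\hat A/\mathfrak p=\dim A$ for every associated prime $\mathfrak p$ of $\hat A$. For complete $A$ the last condition reads: $\dim A/\mathfrak p=\dim A$ for every $\mathfrak p\in\operatorname{Ass}A$.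

The ring of two planes is unmixed. The ring $T=k[[x,y]]/(x^2,xy)$, a line with an embedded point, is equidimensional but not unmixed, since $(x,y)\in\operatorname{Ass}T$. Its type can be found by hand. If $xa+yb=x^2c+xyd$ in $k[[x,y]]$, then $(a-xc-yd,b)$ is a multiple of $(y,-x)$. So the syzygies of $(x,y)$ over $T$ are generated by $(x,0),(y,0),(0,x)$, and the resolution of $k$ starts $T^3\to T^2\to T$. Therefore
$$\operatorname{Ext}^1_T(k,T)=\{(p,q):xp=yp=xq=0\}/T(x,y).$$
The numerator is $kx\oplus\mathfrak m_T$ with $\mathfrak m_T=kx+ky+y^2k[[y]]$. The denominator is $k(x,y)+(0\oplus y^2k[[y]])$. The quotient has dimension $3-1=2$. So $T$ has type $2$, dimension $1$ and depth $0$: without unmixedness, type two does not force CM.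

With unmixedness the lowest cases are easy. If $A$ is unmixed of depth $0$, then $\hat{\mathfrak m}\in\operatorname{Ass}\hat A$, so $\dim A=0$ and $A$ is CM. So an unmixed ring of dimension at most $1$ is CM, and the first possible failure is dimension $2$, depth $1$, as for two planes.

These results are the starting point. Marley: an unmixed local ring of type two is CM. Next, if $A$ is quasi-unmixed with $r(A)\le\operatorname{depth}A+1$ and $\hat A_{\mathfrak p}$ is CM for every prime $\mathfrak p\ne\hat{\mathfrak m}$, then $A$ is CM. Finally, if $A$ is complete and unmixed and $r(A_{\mathfrak p})\le\operatorname{depth}A_{\mathfrak p}+1$ for every prime $\mathfrak p$, then $A$ is CM. The paper "Some Remarks On Types Of Noetherian Local Rings" suggests asking for the inequality only at the maximal ideal.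

**Conjecture.** Let $(A,\mathfrak m)$ be a complete unmixed Noetherian local ring. If $r(A)\le\operatorname{depth}A+1$, then $A$ is Cohen–Macaulay.

The sensible first approach is to deduce the inequality at every prime from the inequality at $\mathfrak m$ and quote the last result above. Half of this works: for complete unmixed $A$ one has $r(A_{\mathfrak p})\le r(A)$ for all $\mathfrak p$ (we prove it in Step 1 of the proof of Theorem 2). So $r(A_{\mathfrak p})\le\operatorname{depth}A+1$. But we need $\operatorname{depth}A_{\mathfrak p}+1$ on the right, and depth can drop under localization while the type stays the same. The next section makes this happen.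

## Power series variables raise the depth and keep the type

**Lemma A.** Let $(R,\mathfrak n,k)$ be a complete local ring and $A=R[[X_1,\dots,X_N]]$. Then $A$ is complete, $\dim A=\dim R+N$, $\operatorname{depth}A=\operatorname{depth}R+N$ and $r(A)=r(R)$. Moreover $A$ is CM if and only if $R$ is. If $R$ is unmixed (respectively a domain), so is $A$.

*Proof.* By induction we may take $N=1$, $X=X_1$. The ring $A$ is complete and Noetherian local with maximal ideal $(\mathfrak n,X)$. The element $X$ is $A$-regular and $A/XA=R$, so dimension and depth both go up by one, and the statement on CM-ness follows. By Rees' lemma [BH, 3.1.16], $\operatorname{Ext}^{i+1}_A(k,A)\cong\operatorname{Ext}^i_R(k,R)$ for all $i$. With $i=\dim R$ this says $r(A)=r(R)$. If $R$ is a domain, so is $R[[X]]$. For unmixedness, $A$ is flat over $R$, so $\operatorname{Ass}A=\bigcup_{\mathfrak p\in\operatorname{Ass}R}\operatorname{Ass}_A(A/\mathfrak pA)$. Each $A/\mathfrak pA=(R/\mathfrak p)[[X]]$ is a domain, so $\operatorname{Ass}A=\{\mathfrak pA:\mathfrak p\in\operatorname{Ass}R\}$, and $\dim A/\mathfrak pA=\dim R/\mathfrak p+1$.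 If every $\dim R/\mathfrak p$ is $\dim R$, every $\dim A/\mathfrak pA$ is $\dim A$. $\square$

**Theorem 1.** The conjecture is false.

*Proof.* Let $R$ be the ring of two planes: complete, unmixed, depth $1$, dimension $2$, not CM. Let $r=r(R)<\infty$, choose $N\ge\max(0,r-2)$, and put $A=R[[X_1,\dots,X_N]]$. By Lemma A, $A$ is complete, unmixed and not CM, with $r(A)=r\le N+2=\operatorname{depth}A+1$. $\square$

Since $r(R)=4$, we may take $N=2$: then $\dim A=4$, $\operatorname{depth}A=3$, $r(A)=4$. The proof only needs $r(R)$ to be finite, and it works from any complete unmixed ring that is not CM. It also shows that no hypothesis $r(A)\le g(\operatorname{depth}A)$ with $g$ unbounded (above) can force CM-ness of unmixed rings: choose $t\geq 1$ with $g(t)\ge r(R)$ and adjoin $t-1$ variables to $R$.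

Now we see where the localization approach breaks. Take $A=R[[X_1,X_2]]$ and $\mathfrak p=\mathfrak nA$. The map $R\to A_{\mathfrak p}$ is flat and $A_{\mathfrak p}/\mathfrak nA_{\mathfrak p}$ is a field, so $\operatorname{Ext}^i_{A_{\mathfrak p}}(k(\mathfrak p),A_{\mathfrak p})\cong\operatorname{Ext}^i_R(k,R)\otimes_RA_{\mathfrak p}$, and $\mu_i(A_{\mathfrak p})=\mu_i(R)$ for all $i$. Also $\dim A_{\mathfrak p}=\dim R=2$. So $A_{\mathfrak p}$ has depth $1$ and type $4$: the inequality holds at the maximal ideal as $4\le3+1$ and fails at $\mathfrak p$, where it would read $4\le1+1$.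

## Which depths and types occur

The conjecture fails because the depth can be raised at no cost. So the true bound on the type should not involve the depth, and this is what happens.

**Theorem 2.** Every unmixed local ring of type $\le3$ is Cohen–Macaulay.

**Theorem 3.** For all $r\ge4$ and $t\ge1$ there is a complete local *domain* which is not CM, of depth $t$, dimension $t+1$ and type $r$.

**Theorem 4.** A non-CM complete unmixed local ring of depth $t$ and type $r$ exists if and only if $t\ge1$ and $r\ge4$. Hence:

* the conjecture holds if $\operatorname{depth}A\le2$;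
* for every $t\ge3$ and every $r$ with $4\le r\le t+1$ it fails for some complete domain with $\operatorname{depth}A=t$ and $r(A)=r$;
* for $g:\mathbb Z_{\ge1}\to\mathbb Z$, the implication "complete unmixed of positive depth and $r(A)\le g(\operatorname{depth}A)$ $\Rightarrow$ CM" holds if and only if $g(t)\le3$ for all $t$.

*Proof of Theorem 4 from Theorems 2 and 3.* An unmixed ring of depth $0$ is CM, as shown above, so a non-CM one has $t\ge1$; by Theorem 2 it has $r\ge4$. Conversely, for $t\ge1$, $r\ge4$, Theorem 3 gives a complete domain, and a complete domain is unmixed. First bullet: $r(A)\le\operatorname{depth}A+1\le3$, so Theorem 2 applies. Second bullet: take the domain of Theorem 3. Third bullet: if $g\le3$ everywhere, Theorem 2 applies; if $g(t)\ge4$ for some $t$, the domain of depth $t$ and type $4$ violates the implication. $\square$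

Why should four be the threshold? Both the opening example and the rings that prove Theorem 3 have the following shape.

**Lemma B.** Let $(A,\mathfrak m,k)$ be local of dimension $2$, and let $0\to A\to M\to k\to0$ be exact with $M$ finitely generated and $\operatorname{depth}_AM=2$. Then $H^0_{\mathfrak m}(A)=0$, $H^1_{\mathfrak m}(A)\cong k$, so $\operatorname{depth}A=1$ and $A$ is not CM. Moreover
$$r(A)=\operatorname{embdim}A+\dim_k\ker\big(\pi:\operatorname{Ext}^2_A(k,M)\to\operatorname{Ext}^2_A(k,k)\big).$$

*Proof.* As $H^i_{\mathfrak m}(M)=0$ for $i<2$, the local cohomology sequence gives the first claims. As $\operatorname{Ext}^1_A(k,M)=0$, the Ext sequence reads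
$$0\to\operatorname{Ext}^1_A(k,k)\to\operatorname{Ext}^2_A(k,A)\to\operatorname{Ext}^2_A(k,M)\xrightarrow{\pi}\operatorname{Ext}^2_A(k,k),$$
and $\dim_k\operatorname{Ext}^1_A(k,k)=\dim_k\mathfrak m/\mathfrak m^2=\operatorname{embdim}A$. $\square$

If such an $A$ is also complete and unmixed, then $\operatorname{embdim}A\ge4$, so $r(A)\ge4$. Indeed, embedding dimension $2$ would make $A$ regular. If it were $3$, write $A=S/I$ with $S$ regular of dimension $3$. By unmixedness all associated primes of $I$ have height one. In the unique factorization domain $S$, the $(f)$-primary ideals with $f$ prime are the $(f^e)$, because $S_{(f)}$ is a discrete valuation ring. So $I$ is an intersection of ideals $(f_i^{e_i})$, hence principal, and $A$ would be CM. This settles a special case of Theorem 2. It also tells us how to look for rings of type $r$: embedding dimension $r$ and $\pi$ injective.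

## One monomial removed from a Cohen–Macaulay domain

We prove Theorem 3. By Lemma A (adjoin $t-1$ variables) it suffices to construct, for each $n\ge3$, a complete domain $A$ of dimension $2$, depth $1$ and type $n+1$.

Take $B'=k[[u^n,u^{n+1},\dots,u^{2n-1}]]$, the series in $u$ with exponents in $\{0\}\cup[n,\infty)$, and $B=B'[[b]]\subset k[[u,b]]$. Let $A\subset B$ be the set of series whose coefficient at $u^{2n-1}b^0$ is $0$. Let $\Gamma\subset\mathbb N^2$ be the set of exponents $(i,j)$ of $u^ib^j$ allowed in $A$:
$$(i,0)\in\Gamma\iff i\in\{0\}\cup[n,2n-2]\cup[2n,\infty),\qquad (i,j)\in\Gamma\iff i\in\{0\}\cup[n,\infty)\quad(j\ge1).$$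
For $n=3$ we remove $u^5$ from $k[[u^3,u^4,u^5]][[b]]$, and will find $A=k[[u^3,u^4,b,bu^5]]$.

**Step 1: $A$ is a complete Noetherian local domain with $\operatorname{embdim}A=n+1$.** The aim is to find the generators of the maximal ideal. The set $\Gamma$ is closed under addition: the only forbidden exponent to worry about is $(2n-1,0)$, and a sum of two nonzero elements $(a,0),(a',0)$ of $\Gamma$ has first entry $\ge2n$. I claim that the irreducible elements of $\Gamma$ are the $n+1$ elements
$$(0,1),\qquad(i,0)\ \text{ with } n\le i\le2n-2,\qquad(2n-1,1),$$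
and that they generate $\Gamma$.

Generation. Sums of $q$ integers from $[n,2n-2]$ fill the interval $[qn,q(2n-2)]$. Consecutive intervals leave no gap if $(q+1)n\le q(2n-2)+1$, i.e. $n(q-1)\ge2q-1$. For $n\ge3$ and $q\ge2$ this holds, as $3(q-1)\ge2q-1$. So all $(i,0)$ with $i\ge2n$ are sums of the listed elements. For $j\ge1$: $(0,j)=j(0,1)$; $(i,j)=(i,0)+j(0,1)$ if $i\ge n$, $i\ne2n-1$; and $(2n-1,j)=(2n-1,1)+(j-1)(0,1)$.

Irreducibility. A decomposition $(0,1)=(a,0)+(c,1)$ forces $a=0$. For $n\le i\le2n-2$, two nonzero elements $(a,0),(a',0)$ have a sum with first entry $\ge2n>i$. If $(2n-1,1)=(a,0)+(c,1)$ with $(a,0)\in\Gamma$ nonzero, then $a\le2n-1$ gives $a\in[n,2n-2]$, so $c=2n-1-a\in[1,n-1]$, and $(c,1)\notin\Gamma$. Since the listed elements generate $\Gamma$, there are no other irreducible elements.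

Now map $k[[T_1,\dots,T_{n+1}]]\to k[[u,b]]$ by sending the $T_i$ to the corresponding monomials. The image lies in $A$. It is all of $A$: for each $\gamma\in\Gamma$ choose one way to write it as a sum of generators; this gives a monomial in the $T_i$ for each $\gamma$, different ones for different $\gamma$, and a series $\sum a_\gamma(u,b)^\gamma$ is the image of the series in these monomials with the same coefficients. So $A$ is a complete Noetherian local ring with residue field $k$, a domain as a subring of $k[[u,b]]$, and its maximal ideal $\mathfrak m$ is generated by the $n+1$ monomials. A product of two series without constant term, with exponents in $\Gamma$, has zero coefficient at every irreducible exponent; so the same holds for every element of $\mathfrak m^2$. Hence the $n+1$ monomials are linearly independent in $\mathfrak m/\mathfrak m^2$, and $\operatorname{embdim}A=n+1$.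

**Step 2: Lemma B applies with $M=B$.** The ring $k[[u,b]]$ is a finite module over $k[[u^n,b]]\subset A$, so $A$ is finite over $k[[u^n,b]]$ and $\dim A=2$. Next, $B=A+ku^{2n-1}$, and $\mathfrak mu^{2n-1}\subset A$: multiplying by a monomial of exponent $(i,j)\in\Gamma\setminus0$ gives $(i+2n-1,j)$, and either $j\ge1$, or $j=0$ and $i+2n-1\ge3n-1\ge2n$. So $B$ is a finitely generated $A$-module and
$$0\to A\to B\to k\to0\tag{2}$$
is exact, where $B\to k$ takes the coefficient of $u^{2n-1}b^0$. The elements $b,u^n\in\mathfrak m$ form a $B$-regular sequence, as $B/bB=B'$ is a domain, and $B$ has dimension $2$; so $\operatorname{depth}_AB=2$. By Lemma B, $A$ has depth $1$, is not CM, and $r(A)=n+1+\dim_k\ker\pi$. It remains to show that $\pi:\operatorname{Ext}^2_A(k,B)\to\operatorname{Ext}^2_A(k,k)$ is injective.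

**Step 3: a way to detect classes in $\operatorname{Ext}^2_A(k,B)$.** We want a computable invariant that vanishes only on the zero class. Resolving $k$ is hard, but a Koszul complex on two elements is enough.

**Lemma C.** Let $A$ be a Noetherian local ring, $M$ a finitely generated module, and $y_1,y_2\in\mathfrak m$ an $M$-regular sequence. Let $G$ be a free resolution of $k$, $K'$ the Koszul complex on $y_1,y_2$ with basis elements $e_1,e_2$ in degree $1$, and $\kappa:K'\to G$ a chain map over $A\to k$. Then
$$\operatorname{Ext}^2_A(k,M)\to M/(y_1,y_2)M,\qquad[\alpha]\mapsto\overline{\alpha\kappa_2(e_1\wedge e_2)},$$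
is injective.

*Proof.* Write $H^i(K';-)=H^i(\operatorname{Hom}(K',-))$. Then $H^2(K';M)=M/(y_1,y_2)M$ by evaluation at $e_1\wedge e_2$. The maps $\operatorname{Ext}^i_A(k,-)\to H^i(K';-)$ induced by $\kappa$ commute with connecting homomorphisms, because $G$ and $K'$ consist of free modules. Use the sequences
$$0\to M\xrightarrow{y_1}M\to M/y_1M\to0,\qquad0\to M/y_1M\xrightarrow{y_2}M/y_1M\to M/(y_1,y_2)M\to0.$$
On the Ext side, $y_1,y_2$ act as zero, and $\operatorname{Hom}(k,M/y_1M)=0=\operatorname{Ext}^1(k,M)$. So both connecting maps
$$\operatorname{Hom}(k,M/(y_1,y_2)M)\to\operatorname{Ext}^1(k,M/y_1M)\to\operatorname{Ext}^2(k,M)$$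
are isomorphisms. On the Koszul side, the connecting maps $H^0(K';M/(y_1,y_2)M)\to H^1(K';M/y_1M)\to H^2(K';M)$ are injective, because $H^0(K';M/y_1M)=0$ ($y_2$ is regular on $M/y_1M$) and $H^1(K';M)=0$ ($y_1,y_2$ is $M$-regular). In degree $0$, the comparison map is the inclusion of $\operatorname{Hom}(k,M/(y_1,y_2)M)$ into $H^0(K';M/(y_1,y_2)M)=M/(y_1,y_2)M$. So the comparison map in degree $2$ is, up to the isomorphism on the Ext side, a composite of injective maps. $\square$

**Step 4: $\pi$ is injective.** The idea: a class killed by $\pi$ is given by a cocycle with values in $A$, and the values of a cocycle are linked by Koszul relations. These relations multiply by powers of $u$, and sooner or later they push each possible term onto the removed monomial $u^{2n-1}$, which $A$ does not allow.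

Let $G$ be the minimal free resolution of $k$ over $A$. Let $E$ be the Koszul complex on the $n+1$ monomial generators $x$ of $\mathfrak m$, with basis elements $e_x$ in degree $1$, and $\gamma:E\to G$ a chain map over $\mathrm{id}_k$. Let $y=(b,u^n)$; its Koszul complex is a subcomplex $K'\subset E$.

Let $\alpha:G_2\to B$ be a cocycle with $\pi[\alpha]=0$. As $G$ is minimal, $\operatorname{Hom}(G,k)$ has zero differentials, so the composite $G_2\to B\to B/A=k$ is the zero map, not just a coboundary. Hence $\alpha(G_2)\subset A$. Put $z=\alpha\gamma_2:E_2\to B$. It takes values in $A$, and $z\circ\partial_3=\alpha d_3\gamma_3=0$, where $\partial$ and $d$ are the differentials of $E$ and $G$. Write $z(x,x')=z(e_x\wedge e_{x'})$ and $w=z(b,u^n)$. Evaluating $z\partial_3=0$ at $e_b\wedge e_{u^n}\wedge e_x$ gives, for each generator $x$,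
$$b\,z(u^n,x)-u^nz(b,x)+x\,w=0.\tag{3}$$
By Lemma C it suffices to show $w\in yB$.

By (3), $\mathfrak mw\subset yB$. The ring $B/yB=B'/u^nB'$ has $k$-basis $1,u^{n+1},\dots,u^{2n-1}$, since $u^nB'$ consists of the series with exponents in $\{n\}\cup[2n,\infty)$. Let $c$ be the coefficient of $1$ in $\bar w$. Then $u^{n+1}\bar w=cu^{n+1}$ in $B/yB$, as all other products have exponent $\ge2n$. Since $n\ge3$ we have $n+1\le2n-2$, so $u^{n+1}\in\mathfrak m$ and $u^{n+1}\bar w=0$. So $c=0$, and modulo $bB$, that is in $B'$,
$$w\equiv\sum_{i=1}^{n-1}c_iu^{n+i}+u^ng,\qquad c_i\in k,\ g\in B'.$$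
Let $0\le l\le n-2$. Then $u^{n+l}$ is a generator of $\mathfrak m$, and (3) with $x=u^{n+l}$ gives $u^nz(b,u^{n+l})\equiv u^{n+l}w$ modulo $bB$ (for $l=0$ this is trivial). Cancel $u^n$ in $k[[u]]$:
$$z(b,u^{n+l})\equiv\sum_{i=1}^{n-1}c_iu^{n+i+l}+u^{n+l}g.$$
Compare coefficients of $u^{2n-1}$. On the left it is $0$, because $z(b,u^{n+l})\in A$. On the right the sum contributes $c_{n-1-l}$, and $u^{n+l}g$ contributes the coefficient of $u^{n-1-l}$ in $g$, which is $0$ because $1\le n-1-l\le n-1$ lies in the gap of $B'$. So $c_{n-1-l}=0$ for $l=0,\dots,n-2$, i.e. all $c_i=0$. Hence $w\in yB$, and $[\alpha]=0$. $\square$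

For $n=3$ the last argument has just two lines: $w\equiv c_1u^4+c_2u^5+u^3g$; since $w=z(b,u^3)\in A$ has no $u^5$, $c_2=0$; and $z(b,u^4)\equiv uw$ has no $u^5$, so $c_1=0$. Thus $k[[u^3,u^4,b,bu^5]]$ has type $4$ and depth $1$, and $k[[u^3,u^4,b,bu^5]][[X_1,X_2]]$ is a complete domain of dimension $4$, depth $3$ and type $4=\operatorname{depth}+1$ which is not CM.

The condition $n\ge3$ matters. For $n=2$ the element $(5,0)$ becomes irreducible ($5$ is not a sum of nonzero elements of $\{2\}\cup[4,\infty)$), the irreducible elements are $(0,1),(2,0),(5,0),(3,1)$, and the embedding dimension is $4$, not $3$.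

## Bass numbers as Betti numbers of the dualizing complex

We turn to Theorem 2. Bass numbers are hard to use directly. The tool is to read them as ranks in a free complex, to which intersection theorems apply. I recall what we need (Hartshorne, *Residues and Duality*, Ch. V; Stacks Project, "Dualizing complexes"), in the concrete form for a quotient of a regular local ring.

**Definition (normalized dualizing complex).** Let $(R,\mathfrak m,k)$ be a quotient of a regular local ring $S$ of dimension $e$. Then $D=D_R$ is $R\!\operatorname{Hom}_S(R,S)$, shifted and indexed homologically such that $H_i(D)=\operatorname{Ext}^{e-i}_S(R,S)$.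

A complete local ring is such a quotient by Cohen's structure theorem, and so are its localizations. The facts we use are these.

* **(D1)** $H_i(D)$ is finitely generated, and $H^i_{\mathfrak m}(R)\cong\operatorname{Hom}_R(H_i(D),E(k))$ (local duality). So $H_i(D)=0$ unless $\operatorname{depth}R\le i\le\dim R$, and $H_i(D)\ne0$ for $i=\operatorname{depth}R$.
* **(D2)** $R\!\operatorname{Hom}_R(k,D)\simeq k$ and $R\!\operatorname{Hom}_R(D,D)\simeq R$.
* **(D3)** For a prime $Q$ of $R$, $D_Q$ shifted by $\dim R/Q$ is normalized for $R_Q$, so $H_i(D_{R_Q})=H_{i+\dim R/Q}(D)_Q$. Indeed, if $Q'\subset S$ is the preimage of $Q$, then $\dim S_{Q'}=e-\dim R/Q$.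

For example, let $T=k[[x,y]]/(x^2,xy)$, $S=k[[x,y]]$. The resolution $0\to S\to S^2\to S\to 0$ has maps $(y,-x)$ and $(x^2,xy)$. Dualizing, $\operatorname{Ext}^2_S(T,S)=S/(x,y)$, and $\operatorname{Ext}^1_S(T,S)=S(x,y)/S\,x(x,y)\cong S/xS$. So $H_0(D)=k$ and $H_1(D)=k[[y]]$. This fits with $H^0_{\mathfrak m}(T)=Tx\cong k$.

Since $D$ has bounded, finitely generated homology, it has a minimal free resolution $F$: a complex of finitely generated free modules with differentials having entries in $\mathfrak m$, quasi-isomorphic to $D$, with $F_i=0$ for $i<t=\operatorname{depth}R$ and $F_t\ne0$. Put $\beta_i=\beta_i(D)=\operatorname{rank}F_i=\dim_k\operatorname{Tor}_i^R(k,D)$.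

**Lemma D.** $\mu_i(R)=\beta_i(D)$ for all $i$.

*Proof.* By (D2) and adjunction,
$$R\!\operatorname{Hom}_R(k,R)\simeq R\!\operatorname{Hom}_R(k,R\!\operatorname{Hom}_R(D,D))\simeq R\!\operatorname{Hom}_R(k\otimes^LD,D)\simeq\operatorname{Hom}_k(k\otimes^LD,k),$$
the last because $R\!\operatorname{Hom}_R(k,D)\simeq k$. In degree $i$ this says that $\operatorname{Ext}^i_R(k,R)$ is the $k$-dual of $\operatorname{Tor}_i^R(k,D)$. $\square$

For the ring of two planes, $H^1_{\mathfrak n}(R)\cong k$ gives $H_1(D)\cong k$. So $F_1=R$, and $F_2\to F_1$ has image $\mathfrak n$, which needs four generators. Again we see $r(R)=\beta_2\ge4$.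

## The intersection theorems and Euler characteristics of Koszul complexes

We use three theorems as black boxes.

**New Intersection Theorem (NIT)** (Peskine–Szpiro, Hochster, P. Roberts 1987). If $0\to G_m\to\dots\to G_0\to0$ is a complex of finitely generated free modules over a Noetherian local ring $R$, with finite length homology and not exact, then $m\ge\dim R$.

**Improved New Intersection Theorem (INIT).** For such a complex of free modules, if $\ell(H_i(G))<\infty$ for $i>0$ and some minimal generator of $H_0(G)$ is annihilated by a power of the maximal ideal, then $m\ge\dim R$.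

INIT is due to Evans–Griffith in equal characteristic. In general it is equivalent to the direct summand conjecture (Hochster 1983, Dutta 1987), which was proved by André, *La conjecture du facteur direct*, 2018. For an example with equality in both, take $R=k[[x,y]]$. The Koszul complex on $x,y$ has length $2$ and homology $k$. Adding a copy of $R$ in degree $0$ gives $H_0=k\oplus R$, which has infinite length but contains the minimal generator $(1,0)$, killed by $\mathfrak m$.

**Serre's theorem on Koszul complexes** [BH, 4.7.6]. Let $a=(a_1,\dots,a_q)$ generate an $\mathfrak m$-primary ideal of $R$ and $\chi(a;R)=\sum_i(-1)^i\ell(H_i(a;R))$. If $q=\dim R$, then $\chi(a;R)=e(a;R)>0$. If $q>\dim R$, then $\chi(a;R)=0$.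

We write Koszul cohomology as $H^i(a;-)$; recall $H_i(a;R)\cong H^{q-i}(a;R)$.

## Type at most three forces Cohen–Macaulayness

We prove Theorem 2. Completion preserves type, unmixedness, depth and dimension, so let $A$ be complete and unmixed of dimension $d$ with $r(A)\le3$. Suppose that $A$ is not CM. The plan is to localize to a ring $R$ that is CM outside its maximal ideal, cut the resolution $F$ of $D_R$ just below degree $n=\dim R$, and measure by a rank $s$ how far the cut complex is from having finite length homology. The type bounds $s$, and each possible value of $s$ is excluded.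

**Step 1: reduction to a ring that is CM on the punctured spectrum.** Let $\mathfrak p$ be any prime of $A$ at first, $R=A_{\mathfrak p}$ and $n=\dim R$. The ring $A$ is catenary and $\dim A/\mathfrak q=d$ for all $\mathfrak q\in\operatorname{Ass}A$. If $\mathfrak q\in\operatorname{Ass}A$ contains a minimal prime $\mathfrak q'$, then $\mathfrak q'\in\operatorname{Ass}A$ as well and $\dim A/\mathfrak q'=d=\dim A/\mathfrak q$, so $\mathfrak q=\mathfrak q'$. Thus all associated primes of $A$, and so all those of $R$, are minimal. For a minimal prime $\mathfrak q\subset\mathfrak p$, the catenary local domain $A/\mathfrak q$ gives $\dim R/\mathfrak qR=d-\dim A/\mathfrak p$. So $R$ is equidimensional and catenary, and $n=d-\dim A/\mathfrak p$. By (D3), the minimal resolution of $D_A$, localized at $\mathfrak p$ and shifted by $\dim A/\mathfrak p$, is a free resolution of $D_R$, perhaps not minimal, so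
$$\rho:=r(R)=\beta_n(D_R)\le\beta_{n+\dim A/\mathfrak p}(D_A)=\beta_d(D_A)=r(A)\le3 .$$
This is the inequality $r(A_{\mathfrak p})\le r(A)$ mentioned earlier.

Now choose $\mathfrak p$ minimal among the primes with $A_{\mathfrak p}$ not CM. From now on $\mathfrak m=\mathfrak pA_{\mathfrak p}$ is the maximal ideal of $R$ and $k=k(\mathfrak p)$; $D=D_R$, and $F$ is its minimal free resolution over $R$. For a prime $Q\ne\mathfrak m$ of $R$, $R_Q$ is CM, so $H_j(D_{R_Q})=0$ for $j\ne\dim R_Q$. By (D3) and $\dim R_Q+\dim R/Q=n$, this means $H_i(D)_Q=0$ for $i\ne n$. Hence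
$$\ell(H_i(D))<\infty\ \text{ for } i<n,\qquad H_i(D)=0\ \text{ for } i>n.\tag{4}$$
Since $R$ is not CM, $n\ge1$; so $\mathfrak m$ is not a minimal prime, and $\mathfrak m\notin\operatorname{Ass}R$. With $t=\operatorname{depth}R$ we get $1\le t<n$. We will often use: *a submodule of a free $R$-module that vanishes at all minimal primes is $0$*, because its associated primes are among $\operatorname{Ass}R$, which consists of minimal primes.

Let $\varphi:F_n\to F_{n-1}$ be the differential. For $Q\ne\mathfrak m$, by (4), the complex $(F_n\to F_{n-1}\to\dots\to F_t\to0)_Q$ is exact in all degrees $<n$. Starting from the right end, it splits. So $(\operatorname{im}\varphi)_Q=\ker(F_{n-1}\to F_{n-2})_Q$ is a free direct summand of $(F_{n-1})_Q$, of rank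
$$s=\sum_{j=t}^{n-1}(-1)^{n-1-j}\beta_j,$$
which does not depend on $Q$. As $n\ge1$ there is such a $Q$, so $s\ge0$. (Here $F_i=0$ for $i<t$.)

**Step 2: $s\le\rho-2$.** We compare ranks at minimal primes, and use non-CM-ness to gain one more than the obvious bound. Let $C=\operatorname{coker}(F_{n+1}\to F_n)$ and $K=H_n(D)=\ker(C\to F_{n-1})$. Let $Q$ be a minimal prime. Then $C_Q/K_Q\cong(\operatorname{im}\varphi)_Q$ is free of rank $s$, so $C_Q\cong K_Q\oplus R_Q^s$. As $\dim R/Q=n$, (D3) gives $K_Q=H_0(D_{R_Q})$, and by (D1) over the Artinian ring $R_Q$ its Matlis dual is $R_Q$; so $K_Q\cong E_{R_Q}(k(Q))$. This module has $r(R_Q)$ minimal generators, since $E/QE$ is dual to the socle of $R_Q$. As $C$ is generated by $\rho=\operatorname{rank}F_n$ elements,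
$$\rho\ge s+r(R_Q)\ge s+1.$$
Suppose $\rho=s+1$. Then $r(R_Q)=1$ for every minimal prime $Q$, so $K_Q\cong E_{R_Q}(k(Q))$ is cyclic of the same length as $R_Q$, i.e. $K_Q\cong R_Q$ and $C_Q\cong R_Q^{\rho}$. The surjection $(F_n)_Q\to C_Q$ is an isomorphism by length. So $\operatorname{im}(F_{n+1}\to F_n)$ vanishes at all minimal primes and is $0$. By (4), $H_{n+1}(F)=0$, so $F_{n+2}\to F_{n+1}$ is onto; as $F$ is minimal, $F_{n+1}=0$ by Nakayama. In the same way $H_{n+2}(F)=0$ gives $F_{n+2}=0$, and so on. Hence $\mu_i(R)=\beta_i=0$ for all $i>n$, and $R$ has finite injective dimension [BH, 3.1.14]. So $R$ is Gorenstein and therefore CM, a contradiction. We have shown $0\le s\le\rho-2\le1$.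

**Step 3: $s\ne0$.** If $s=0$, the cut complex has finite length homology and is too short. Indeed, if $s=0$, then $\ker(F_{n-1}\to F_{n-2})$ vanishes at all minimal primes, so it is $0$. Then $0\to F_{n-1}\to\dots\to F_t\to0$ has homology $0$ in degree $n-1$ if $n-1>t$ (if $n-1=t$ we get $F_t=0$, impossible), and homology $H_i(D)$, of finite length, in degrees $i\le n-2$. It is not exact as $H_t(D)\ne0$. Its length is $n-1-t<n$, contradicting NIT.

So $s=1$ and $\rho=3$. Now NIT no longer applies to the cut complex: its top homology $\ker(F_{n-1}\to F_{n-2})$ has rank $1$ away from $\mathfrak m$, so it does not have finite length. When $t=n-1$ the cut complex is the single module $R$, and we count lengths instead. When $t\le n-2$ there is room to dualize the complex and remove the rank-one part by hand.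

**Step 4: the case $t=n-1$.** Here $\beta_{n-1}=s=1$, so $\varphi:R^3\to R$ has image an ideal $I=(a_1,a_2,a_3)\subset\mathfrak m$, and $R/I=H_{n-1}(D)$ has finite length $\ell>0$. So $I$ is $\mathfrak m$-primary with three generators, and $n\le3$; also $n=t+1\ge2$. By (D1), $W:=H^{n-1}_{\mathfrak m}(R)\cong\operatorname{Hom}_R(R/I,E(k))$ is killed by $I$ and has length $\ell$; and $H^i_{\mathfrak m}(R)=0$ for $i<n-1$. So the same ideal $I$ appears as the ideal of the three elements and as an annihilator of $W$. This is what we exploit.

Write $a=(a_1,a_2,a_3)$. There is a spectral sequence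
$$E_2^{p,q}=H^p(a;H^q_{\mathfrak m}(R))\Rightarrow H^{p+q}(a;R),\qquad d_2:E_2^{p,q}\to E_2^{p+2,q-1}.$$
To see this, let $\check C$ be the Čech complex on elements of $\mathfrak m$ generating an $\mathfrak m$-primary ideal, and take the double complex with terms $K^p(a)\otimes\check C^q$. Cohomology in direction $q$, then $p$, gives $E_2$. For $q\ge1$, $\check C^q$ is a sum of localizations $R_x$ with $x\in\mathfrak m$; over $R_x$ the elements $a$ generate the unit ideal, so $K(a)\otimes R_x$ is exact. So the part with $q\ge1$ is acyclic, and the total complex has the cohomology of the part $q=0$, which is $K(a)$.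

Only the rows $q=n-1$ and $q=n$ can be nonzero, and $H^p(a;W)=W^{\binom3p}$ because $a$ kills $W$. Also $H^3(a;R)=R/I$ has length $\ell$.

Let $n=2$. In total degree $0$ nothing is left, so $H^0(a;R)=0$. In total degree $1$ the only term is $E_2^{0,1}=W$, and it survives, as $d_2$ goes to $E_2^{2,0}=0$. So $H^1(a;R)\cong W$. In total degree $2$, the term $E_2^{1,1}=W^3$ survives: it receives from $E_2^{-1,2}=0$ and maps to $E_2^{3,0}=0$. So $\ell(H^2(a;R))\ge3\ell$. But $3>\dim R$, so
$$0=\chi(a;R)=\ell(H^3)-\ell(H^2)+\ell(H^1)-\ell(H^0)=\ell-\ell(H^2(a;R))+\ell,$$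
where $H^i=H^i(a;R)$. Hence $\ell(H^2(a;R))=2\ell<3\ell$, a contradiction.

Let $n=3$. Now the rows are $q=2,3$. So $H^0(a;R)=H^1(a;R)=0$, and $H^2(a;R)\cong E_2^{0,2}=W$, since $d_2$ goes to $E_2^{2,1}=0$. Therefore $\chi(a;R)=\ell(H^3)-\ell(H^2)=\ell-\ell=0$. But $a$ is a system of parameters, so $\chi(a;R)=e(a;R)>0$, a contradiction.

**Step 5: the case $t\le n-2$.** We dualize the cut complex, so that the rank-one homology moves to degree $0$, the end where INIT allows infinite length. Let $(-)^*=\operatorname{Hom}_R(-,R)$ and let $G$ be
$$0\to F_t^*\to\dots\to F_{n-2}^*\to F_{n-1}^*\to0,\qquad G_j=F_{n-1-j}^*.$$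
Its length is $m=n-1-t$, and $1\le m\le n-2$ because $1\le t\le n-2$. Let $N=H_0(G)=\operatorname{coker}(F_{n-2}^*\to F_{n-1}^*)$. The map $\varphi^*:F_{n-1}^*\to F_n^*$ kills the image of $F_{n-2}^*$ and induces $\psi:N\to F_n^*$.

At a prime $Q\ne\mathfrak m$, put $L=(\operatorname{im}\varphi)_Q$, free of rank $s=1$. By Step 1 the complex $(F_{n-1}\to\dots\to F_t\to0)_Q$ is split with homology $L$, in degree $n-1$ only. So its dual $G_Q$ is split with homology $N_Q\cong L^*\cong R_Q$ in degree $0$ only. The map $\psi_Q$ is dual to the surjection $(F_n)_Q\to L$, which splits since $L$ is free; so $\psi_Q$ is split injective. Moreover $G$ and $\varphi^*$ are minimal, because $F$ is, and $F_{n-1}\ne0$ as $s=1$.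

Choose a basis element $e$ of $G_0=F_{n-1}^*$. Its image $\bar e\in N$ is a minimal generator of $N$, as $N/\mathfrak mN=G_0/\mathfrak mG_0$. Let $J$ be the ideal generated by the coordinates of $\varphi^*(e)\in F_n^*$; then $J\subset\mathfrak m$. For $Q\ne\mathfrak m$ write $\bar e=c\,g$ in $N_Q$, with $g$ a generator of $N_Q$. As $\psi_Q$ is split injective, the coordinates of $\psi_Q(g)$ generate the unit ideal, so
$$J_Q=cR_Q.\tag{5}$$
There are two cases, according to whether $\bar e$ degenerates somewhere outside $\mathfrak m$.

*(a) $J$ is not $\mathfrak m$-primary.* Let $P\ne\mathfrak m$ be a minimal prime of $J$. By (5), $J_P$ is principal, so $\operatorname{ht}P\le1$ by Krull, and $\dim R/P=n-\operatorname{ht}P\ge n-1$. Consider $\bar G=G\otimes R/P$ over $R/P$. At primes $Q\supset P$ with $Q\ne\mathfrak m$, $G_Q$ is split with homology only in degree $0$, so $H_j(\bar G)_Q=0$ for $j\ge1$. Hence $H_j(\bar G)$ has finite length for $j\ge1$. The map $H_0(\bar G)=N/PN\to F_n^*\otimes R/P$ induced by $\psi$ is injective at all such $Q$, since $\psi_Q$ is split injective; so its kernel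 has finite length. The element $\bar e\otimes1$ is a minimal generator of $N/PN$, and it maps to $0$ because $J\subset P$. So it is annihilated by a power of $\mathfrak m$, and INIT gives $m\ge\dim R/P\ge n-1$. This contradicts $m\le n-2$.

*(b) $J$ is $\mathfrak m$-primary.* Then by (5), $c$ is a unit, so $\bar e$ generates $N_Q$ for every $Q\ne\mathfrak m$. Let $G'$ be $G$ with $G_0$ replaced by the free module $G_0/Re$. For $Q\ne\mathfrak m$, since $N_Q$ is free of rank one on $\bar e$, we have $(G_0)_Q=R_Qe\oplus\operatorname{im}(G_1\to G_0)_Q$: the sum is everything because $\bar e$ generates, and $re\in\operatorname{im}(G_1\to G_0)_Q$ means $r\bar e=0$, so $r=0$. Hence $\operatorname{im}(G_1\to G_0)_Q\to(G_0/Re)_Q$ is an isomorphism. So $(G_1)_Q\to(G_0/Re)_Q$ is onto, with the same kernel as $(G_1)_Q\to(G_0)_Q$, and $G'_Q$ is exact. Thus $G'$ has finite length homology. It is a minimal complex of free modules, and it is nonzero since $G'_m=F_t^*\ne0$ and $m\ge1$. So it is not exact, because a bounded exact complex of free modules splits and a minimal split exact complex is zero. Its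 length is at most $m\le n-2<n$, contradicting NIT.

All cases lead to contradictions, so $A$ is Cohen–Macaulay, and Theorem 2 is proved. $\square$
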